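\title{The quotient $\ell_\infty/C[0,1]$ is not isomorphic to a complemented subspace of a $C(K)$-space}

\begin{abstract}
We show that the Banach space $\ell_\infty/C[0,1]$ is not isomorphic to a complemented subspace of any space $C(M)$ with $M$ compact Hausdorff; in particular it is not isomorphic to such a space. More generally, for a compact metrizable space $K$ the quotient $\ell_\infty/C(K)$ has either property exactly when $K$ has finite Cantor--Bendixson height, and this is also exactly when it is separably injective. The obstruction is a sequence of operators of norm at most one from $\ell_2$ into quotients $\ell_\infty/C(K_q)$, with $K_q$ countable of finite height, whose factorization constants through spaces $C(M)$ grow like $\sqrt q$. The lower bound combines Riesz products with an averaging argument on a tree.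
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real, ``operator'' means bounded linear operator, subspaces are closed, and we work in ZFC. A \emph{$C$-space} is a space $C(M)$ of real-valued continuous functions on a compact Hausdorff space $M$, with the supremum norm; $\ell_\infty$ is the space of bounded real sequences.

If $K$ is compact and metrizable, then $C(K)$ is separable and therefore embeds isometrically into $\ell_\infty$. By the Lindenstrauss--Rosenthal theorem, every isomorphism between two separable subspaces of $\ell_\infty$ extends to an automorphism of $\ell_\infty$. Hence the quotient $\ell_\infty/C(K)$ is, up to isomorphism, independent of the embedding $C(K)\hookrightarrow\ell_\infty$. The following question is stated as open in \cite{SIBS}.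

\begin{quote}
Is $\ell_\infty/C[0,1]$ isomorphic to a $C$-space? Is it at least isomorphic to a complemented subspace of a $C$-space?
\end{quote}

The simplest examples suggest a positive answer. The space $\ell_\infty$ is the $C$-space $C(\beta\mathbb N)$, and $c_0$ is the ideal of functions that vanish on $\beta\mathbb N\setminus\mathbb N$; by Tietze's theorem $\ell_\infty/c_0=C(\beta\mathbb N\setminus\mathbb N)$. The space $C[0,1]$ sits in $\ell_\infty$ as a subalgebra (restrict to the rationals) rather than as an ideal, so the quotient inherits no multiplication. But this is no evidence against a positive answer. The space $c$ of convergent sequences is also a subalgebra and not an ideal, and yet $c\simeq c_0$ gives $\ell_\infty/c\simeq C(\beta\mathbb N\setminus\mathbb N)$. The same happens for a whole scale of spaces. Let $K'$ be the set of non-isolated points of $K$, put $K^{(0)}=K$ and $K^{(n+1)}=(K^{(n)})'$, and say that $K$ has \emph{finite height} if $K^{(n)}=\emptyset$ for some finite $n$, and \emph{infinite height} otherwise. Every infinite compact metrizable $K$ of finite height has $C(K)\simeq c_0$ (Lemma~\ref{lem:finiteheight}),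 so $\ell_\infty/C(K)$ is isomorphic to a $C$-space. Nevertheless the answer for $[0,1]$ is negative.

\begin{theorem}\label{thm:main}
The space $\ell_\infty/C[0,1]$ is not isomorphic to a complemented subspace of a $C$-space. In particular it is not isomorphic to a $C$-space.
\end{theorem}

In fact finite height is exactly the dividing line. A Banach space $E$ is \emph{separably injective} if every operator from a subspace of a separable Banach space $X$ into $E$ extends to an operator on $X$. It is \emph{universally separably injective} if there is a constant $\lambda_E$ such that every operator $t$ from a separable subspace of an arbitrary Banach space $X$ into $E$ extends to $X$ with norm at most $\lambda_E\|t\|$.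

\begin{theorem}\label{thm:class}
For a compact metrizable space $K$, with any isomorphic embedding $C(K)\hookrightarrow\ell_\infty$, the following are equivalent:
\begin{itemize}
\item[(a)] $K$ has finite height (equivalently, $C(K)$ is finite-dimensional or isomorphic to $c_0$);
\item[(b)] $\ell_\infty/C(K)$ is isomorphic to a $C$-space;
\item[(c)] $\ell_\infty/C(K)$ is isomorphic to a complemented subspace of a $C$-space;
\item[(d)] every operator $\ell_2\to\ell_\infty/C(K)$ factors through a $C$-space;
\item[(e)] $\ell_\infty/C(K)$ is separably injective.
\end{itemize}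
\end{theorem}

Thus $\ell_\infty/C[0,1]$ is not separably injective either. The obstruction lives on a single Hilbertian subspace, and it does not depend on special features of $\ell_\infty$.

\begin{theorem}\label{thm:strong}
Let $K$ be a compact metrizable space of infinite height.
\begin{enumerate}
\item[(1)] $Q=\ell_\infty/C(K)$ contains a subspace $H\simeq\ell_2$ such that no subspace $G$ with $H\subset G\subset Q$ is isomorphic to a complemented subspace of a $C$-space.
\item[(2)] If $E$ is universally separably injective and $j:C(K)\to E$ is any isomorphic embedding, then $E/j(C(K))$ is not isomorphic to a complemented subspace of a $C$-space.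
\end{enumerate}
\end{theorem}

To prove that a space $Z$ is not complemented in a $C$-space we test it with operators. For an operator $\sigma:X\to Z$ put
\[
\gamma(\sigma)=\inf\{\|T\|\,\|J\| : \sigma=TJ,\ J:X\to C(M),\ T:C(M)\to Z,\ M\text{ compact Hausdorff}\},
\]
with $\gamma(\sigma)=\infty$ if there is no such factorization. If $Z$ is isomorphic to a complemented subspace of a $C$-space, then $\gamma(\sigma)\le\mathrm{const}\cdot\|\sigma\|$ for all $\sigma$ into $Z$. So it suffices to find uniformly bounded operators with unbounded $\gamma$. They come from spaces of \emph{finite} height, where the quotient is isomorphic to a $C$-space but the constants deteriorate as the height grows.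

\begin{theorem}\label{thm:core}
For every $q\ge2$ there are a countable compact metrizable space $K_q$ of finite height, whose set $S$ of isolated points is dense, and an operator $\tau_q:\ell_2\to\ell_\infty(S)/C(K_q)$ such that
\[
\|\tau_q\|\le1\qquad\text{and}\qquad \tfrac14\sqrt q\le\gamma(\tau_q)\le2\sqrt q .
\]
\end{theorem}

The space $K_q$ is a tree of finite height (Section~\ref{sec:trees}); a point of $S$ is a sequence that is revealed letter by letter. The operator $\tau_q$ (Section~\ref{sec:brackets}) is a sum of very many terms, of which at most $q$ are undecided at any moment, and the quotient norm sees only the undecided ones. A factorization $\tau_q=TJ$ through $C(M)$ supplies something that $\ell_2$ lacks: the images of basis vectors can be multiplied. Section~\ref{sec:riesz} uses the multiplication to replace a sum of $q$ such images by a uniformly bounded function with the same linear part, and Section~\ref{sec:siblings} shows that the resulting terms of higher degree are small on average. Section~\ref{sec:transfer} moves the operators $\tau_q$ into $\ell_\infty/C(K)$ for any $K$ of infinite height and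 proves Theorems~\ref{thm:main} and \ref{thm:strong}(2); Section~\ref{sec:class} proves the rest.

\section{Tools}\label{sec:tools}

We use the following standard facts.
\begin{itemize}
\item[(F1)] For every set $S$, the space $\ell_\infty(S)$ is \emph{$1$-injective}: an operator from a subspace of any Banach space $X$ into $\ell_\infty(S)$ extends to $X$ with the same norm (apply the Hahn--Banach theorem to each coordinate). So $\ell_\infty$ is universally separably injective with constant $1$. Moreover $\ell_\infty(S)=C(\beta S)$, isometrically and as algebras, where $\beta S$ is the Stone--\v{C}ech compactification of the discrete space $S$.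
\item[(F2)] (Lindenstrauss--Rosenthal) Every isomorphism between two separable subspaces of $\ell_\infty$ extends to an automorphism of $\ell_\infty$; hence the two quotients are isomorphic.
\item[(F3)] (Borsuk--Dugundji) If $K_0$ is a nonempty closed subset of a compact metrizable space $K$, there is a linear operator $i:C(K_0)\to C(K)$ of norm one with $(if)|_{K_0}=f$ for all $f$.
\item[(F4)] (Sobczyk) $c_0$ is complemented in every separable Banach space that contains it.
\item[(F5)] (Hahn--Kat\v{e}tov--Tong) If $u\le v$ are real functions on a normal space, $u$ upper semicontinuous and $v$ lower semicontinuous, then there is a continuous $f$ with $u\le f\le v$.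
\end{itemize}
An operator $U:X\to X_1$ that maps a subspace $Y$ into a subspace $Y_1$ induces $\bar U:X/Y\to X_1/Y_1$ with $\|\bar U\|\le\|U\|$; for $Y_1=0$ the norms are equal. A space $Z$ is isomorphic to a complemented subspace of $C(M)$ if and only if there are operators $\iota:Z\to C(M)$ and $\varrho:C(M)\to Z$ with $\varrho\iota=\mathrm{id}_Z$.

A factorization $\sigma=TJ$ with $\lambda=\|T\|\|J\|$ can be rescaled so that $\|J\|\le1$ and $\|T\|\le\lambda$: replace $(T,J)$ by $(\|J\|T,\,J/\|J\|)$, or by $(0,0)$ if $J=0$. We call such a factorization \emph{normalized}.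

\begin{lemma}\label{lem:gamma}
Let $\sigma,\sigma_1,\sigma_2:X\to Z$ be operators.
\begin{itemize}
\item[(i)] If $\gamma(\sigma)<\infty$, then $\gamma(U\sigma V)\le\|U\|\,\gamma(\sigma)\,\|V\|$ for all operators $U$, $V$ for which $U\sigma V$ is defined.
\item[(ii)] $\gamma(\sigma_1+\sigma_2)\le\gamma(\sigma_1)+\gamma(\sigma_2)$.
\item[(iii)] If $\iota:Z\to C(M)$ and $\varrho:C(M)\to Z$ satisfy $\varrho\iota=\mathrm{id}_Z$, then $\gamma(\sigma)\le\|\varrho\|\|\iota\|\|\sigma\|$.
\end{itemize}
\end{lemma}

\begin{proof}
For (i), $\sigma=TJ$ gives $U\sigma V=(UT)(JV)$. For (iii), $\sigma=\varrho(\iota\sigma)$. For (ii), let $\sigma_i=T_iJ_i$ be normalized factorizations through $C(M_i)$ with constants $\lambda_i$. The space $C(M_1)\oplus_\infty C(M_2)$ is the $C$-space over the disjoint union of $M_1$ and $M_2$. The operators $Jx=(J_1x,J_2x)$ and $T(f_1,f_2)=T_1f_1+T_2f_2$ satisfy $TJ=\sigma_1+\sigma_2$, $\|J\|\le1$ and $\|T\|\le\lambda_1+\lambda_2$.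
\end{proof}

\section{Trees, oscillation and averaging functionals}\label{sec:trees}

\subsection*{The tree $\mathcal T_N$}
Let $A=\mathbb N\times\{\pm1\}$ and, for $N\ge0$, let $\mathcal T_N=\bigcup_{0\le k\le N}A^k$ be the set of sequences of length at most $N$ over $A$. Its elements are \emph{nodes}, the empty sequence $\emptyset$ is the \emph{root}, and the elements of $S=A^N$ are the \emph{leaves}. For a node $t$, $|t|$ is its length and $t|k$ its initial segment of length $k$; $u\le t$ means that $u$ is an initial segment of $t$; and $t^\frown(n,c)$ is $t$ followed by the letter $(n,c)$. The two components of a letter play different roles. The integer makes the children of a node converge to it. The sign will produce functionals that annihilate continuous functions.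

Let $P=\mathcal T_N\setminus\{\emptyset\}$ and identify $t$ with the subset $\{p\in P:p\le t\}$, a point of $\{0,1\}^P$. The subsets obtained in this way are those that are closed under nonempty initial segments and contain no two incomparable nodes: such a subset is a finite chain, and it is either empty or the set of nonempty initial segments of its longest element. A violation of either condition is witnessed by two coordinates, so these subsets form a closed set. Thus $\mathcal T_N$ is countable, compact and metrizable, and the cones $\{u:u\ge t\}$ are clopen. For $|t|<N$ and $m\ge0$ the set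
\[
V_{t,m}=\{u\ge t:\ u\not\ge t^\frown(n,c)\text{ for all }n\le m,\ c=\pm1\}
\]
is a clopen neighborhood of $t$, and these sets form a neighborhood base at $t$. Indeed, fix a coordinate $p\in P$. If $p\le t$, every $u\ge t$ lies above $p$; if $p$ is incomparable with $t$, no $u\ge t$ does; and if $p\ge t^\frown(n,c)$, no $u\in V_{t,m}$ does once $m\ge n$. So the points of $V_{t,m}$ agree with $t$ on any given finite set of coordinates when $m$ is large. In particular $t^\frown(n,c)\to t$ as $n\to\infty$.

A leaf $s$ is isolated, since $\{u\ge s\}=\{s\}$, and every $V_{t,m}$ contains leaves. So $S$ is the set of isolated points, it is dense, and restriction to $S$ embeds $C(\mathcal T_N)$ isometrically into $\ell_\infty(S)$. In the subspace of nodes of length at most $k$, those of length $k$ are isolated and the shorter ones are limits of their children. Hence $\mathcal T_N^{(j)}$ consists of the nodes of length at most $N-j$, and $\mathcal T_N^{(N+1)}=\emptyset$. Put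
\[
Q_N=\ell_\infty(S)/C(\mathcal T_N),\qquad \pi:\ell_\infty(S)\to Q_N\ \text{ the quotient map}.
\]

\subsection*{Upper bounds for the quotient norm}
For $g\in\ell_\infty(S)$ and a node $t$ let $\operatorname{osc}(g,t)$ be the infimum, over all neighborhoods $V$ of $t$, of $\sup\{|g(s)-g(s')|:s,s'\in V\cap S\}$. It vanishes at leaves.

\begin{lemma}\label{lem:osc}
$\|\pi g\|=\frac12\sup_t\operatorname{osc}(g,t)$ for every $g\in\ell_\infty(S)$.
\end{lemma}

\begin{proof}
Let $a$ be the right-hand side. If $f$ is continuous, it varies by less than any given $\eta>0$ near $t$, so $\operatorname{osc}(g,t)\le2\|g-f|_S\|+\eta$; hence $a\le\|\pi g\|$. Conversely, let $g^*(t)=\inf_V\sup_{V\cap S}g$ and $g_*(t)=\sup_V\inf_{V\cap S}g$, with $V$ ranging over the neighborhoods of $t$. Since these are directed by inclusion, $g^*(t)-g_*(t)=\operatorname{osc}(g,t)\le2a$. If $g^*(t)<b$, then $\sup_{V\cap S}g<b$ for some open $V\ni t$, so $g^*<b$ on $V$; thus $g^*$ is upper semicontinuous, and applying this to $-g$ shows that $g_*$ is lower semicontinuous. By (F5) there is a continuous $f$ with $g^*-a\le f\le g_*+a$. At a leaf $g^*=g_*=g$,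 so $|f-g|\le a$ on $S$.
\end{proof}

\subsection*{Functionals on the quotient}
For lower bounds we need functionals on $\ell_\infty(S)$ that vanish on $C(\mathcal T_N)$. The model is the case $N=1$: a continuous function has the same limit along the leaves $(n,+1)$ and along the leaves $(n,-1)$, so half the difference of the two limits annihilates it. For a general bounded function the limits need not exist, so we fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Recall that $\lim_{n\to\mathcal U}$ is a positive linear functional on bounded sequences that agrees with the ordinary limit on convergent ones. For $g\in\ell_\infty(S)$ put $\mathbb E_sg=g(s)$ for leaves $s$ and, recursively,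
\[
\mathbb E_tg=\frac12\sum_{c=\pm1}\ \lim_{n\to\mathcal U}\mathbb E_{t^\frown(n,c)}\,g\qquad(|t|<N).
\]
By backward induction on $|t|$, the functional $\mathbb E_t$ is linear and positive, $\mathbb E_t1=1$, $|\mathbb E_tg|\le\|g\|$, and $\mathbb E_tg$ depends only on the values of $g$ at leaves $s\ge t$. One should think of $\mathbb E_t$ as a conditional expectation: given the first $|t|$ letters, each further letter has a fair random sign and an infinitely large integer.

For $s=((n_1,c_1),\dots,(n_N,c_N))\in S$ write $c_i(s)=c_i$, and $c_G=\prod_{i\in G}c_i$ for $G\subset\{1,\dots,N\}$. A function $w$ of the signs is regarded both as a function on $S$ and as a function on $\{\pm1\}^N$, where $\mathsf E$ denotes the average over all $2^N$ points. We say that a bounded map on $S$, with values in $\mathbb R$ or in a Banach space, is \emph{known at time $k$} if its value at $s$ depends only on $s|k$.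

\begin{lemma}\label{lem:E}
Let $|t|=k$.
\begin{itemize}
\item[(E0)] If $w$ is a function of $c_{k+1},\dots,c_N$, then $\mathbb E_tw=\mathsf Ew$.
\item[(E1)] If $k\le m\le N$, $g\in\ell_\infty(S)$, and $\varphi\in\ell_\infty(S)$ is known at time $m$, then $\mathbb E_t[\varphi g]=\mathbb E_t\big[s\mapsto\varphi(s)\,\mathbb E_{s|m}g\big]$.
\item[(E2)] If $G\subset\{k+1,\dots,N\}$ and $f\in C(\mathcal T_N)$, then $\mathbb E_t[c_Gf|_S]$ equals $f(t)$ if $G=\emptyset$ and $0$ if $G\ne\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
(E0) For any function $w$ of all the signs, $\mathbb E_tw$ is the average of $w$ over $c_{k+1},\dots,c_N$ with $c_1,\dots,c_k$ fixed as in $t$. This holds for leaves, and it passes from $k+1$ to $k$ because the value at $t^\frown(n,c)$ does not depend on $n$, so the recursion only averages over $c$.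

(E1) Let $|u|=m$. On leaves $s\ge u$ the function $\varphi$ is a constant $\varphi_u$, and the function in the second bracket is the constant $\varphi_u\mathbb E_ug$. So both functions have $\mathbb E_u$ equal to $\varphi_u\mathbb E_ug$, and the recursion carries the equality from level $m$ to level $k$.

(E2) Use backward induction on $k$; for $k=N$ only $G=\emptyset$ occurs and the claim is the definition. Let $k<N$ and $G'=G\setminus\{k+1\}$. By induction $\mathbb E_{t^\frown(n,c)}[c_{G'}f|_S]$ is $f(t^\frown(n,c))$ if $G'=\emptyset$ and $0$ otherwise, so its limit $b$ is $f(t)$ or $0$ and does not depend on $c$. If $k+1\notin G$, the recursion gives $\mathbb E_t[c_Gf|_S]=b$, as claimed. If $k+1\in G$, then $c_G=c\,c_{G'}$ on leaves above $t^\frown(n,c)$, and the recursion gives $\frac12(b-b)=0$.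
\end{proof}

For $0\le k<N$ let
\[
\mathcal W_k=\operatorname{span}\{c_G:\emptyset\ne G\subset\{k+1,\dots,N\}\},
\]
the functions of the signs still unknown at time $k$ that have mean zero. Let $|t|=k$ and $w\in\mathcal W_k$. By (E2) the functional $g\mapsto\mathbb E_t[wg]$ annihilates $C(\mathcal T_N)$, so for $x\in Q_N$ we may define $\mathbb E_t[w\cdot x]=\mathbb E_t[wg]$, where $g$ is any representative of $x$. Positivity and (E0) give $|\mathbb E_t[wg]|\le\|g\|\,\mathbb E_t|w|=\|g\|\,\mathsf E|w|$, and the infimum over representatives gives
\begin{equation}\label{eq:functional}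
|\mathbb E_t[w\cdot x]|\le\mathsf E|w|\;\|x\|\qquad(x\in Q_N).
\end{equation}
The constant $w=1$ is excluded, because $\mathbb E_t[f|_S]=f(t)$ does not vanish.

\section{Brackets and the operator $\tau$}\label{sec:brackets}

We want an operator $y\mapsto\pi g_y$ on $\ell_2$ in which $g_y(s)$ is a long sum of terms ``sign times coordinate of $y$'', while the oscillation at each node involves only a few terms. Each term is attached to a time interval: at its beginning the coordinate of $y$ is chosen, at its end the sign is revealed. The intervals are nested like brackets, to depth $q$, with $L$ brackets side by side inside each bracket that is not innermost.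

\subsection*{Brackets}
Fix integers $q\ge2$ and $L\ge1$; later $L=4^q$. Let $\mathfrak B$ be the set of words over $\{1,\dots,L\}$ of length $0,\dots,q-1$, let $\ast$ be the empty word, and let $N=|\mathfrak B|$. Words are called \emph{brackets}; $\alpha|p$ is the prefix of $\alpha$ of length $p$. We say that $\alpha$ is \emph{left of} $\beta$ if neither is a prefix of the other and $\alpha$ has the smaller letter at the first place where they differ. We say that $\alpha$ \emph{precedes} $\beta$ if $\alpha$ is a proper extension of $\beta$ or $\alpha$ is left of $\beta$. This is a total order, namely the lexicographic order of the words with the extra letter $L+1$ appended. Let $r(\alpha)\in\{1,\dots,N\}$ be the rank of $\alpha$ in this order and let $o(\alpha)$ be the number of words left of $\alpha$. The bracket $\alpha$ \emph{opens} at time $o(\alpha)$ and \emph{closes} at time $r(\alpha)$; exactly one bracket closes at each time $1,\dots,N$. For $0\le k<N$ let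
\[
O_k=\{\alpha\in\mathfrak B:\ o(\alpha)\le k<r(\alpha)\}
\]
be the set of brackets that are open at time $k$ (Figure~\ref{fig:brackets}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.75cm]
\fill[black!12] (4,0) rectangle (5,3.7);
\draw[->] (-0.2,0)--(7.4,0) node[right]{time};
\foreach \x in {0,...,7} \draw (\x,0.08)--(\x,-0.08) node[below]{$\x$};
\foreach \x/\y/\z in {0/1/1,1/2/1,3/4/1,4/5/1,0/3/2,3/6/2,0/7/3}
  \draw[thick] (\x+0.05,\z-0.15)--(\x+0.05,\z)--(\y-0.05,\z)--(\y-0.05,\z-0.15);
\foreach \x/\y/\z in {0.5/1/11,1.5/1/12,3.5/1/21,4.5/1/22,1.5/2/1,4.5/2/2,3.5/3/\ast}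
  \node[above] at (\x,\y) {$\z$};
\end{tikzpicture}
\caption{The seven brackets for $q=3$, $L=2$: the words of length at most two over $\{1,2\}$, with $\ast$ the empty word. The bar of a word $\alpha$ runs from its opening time $o(\alpha)$ to its closing time $r(\alpha)$. The brackets open at time $k$ are those whose bar covers the segment from $k$ to $k+1$; for $k=4$ (shaded) they are $\ast$, $2$, $22$, a chain of prefixes.}
\label{fig:brackets}
\end{figure}

\begin{lemma}\label{lem:brackets}
\begin{itemize}
\item[(B1)] If $\gamma$ is a prefix of $\alpha$, then $o(\gamma)\le o(\alpha)<r(\alpha)\le r(\gamma)$, and $r(\alpha)<r(\gamma)$ if $\gamma\ne\alpha$.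
\item[(B2)] If $\alpha$ is left of $\beta$, then $r(\alpha)\le o(\beta)$.
\item[(B3)] $|O_k|\le q$ for every $k$.
\end{itemize}
\end{lemma}

\begin{proof}
(B1) A word left of $\gamma$ first differs from $\gamma$ at a place where $\alpha$ and $\gamma$ agree, so it is left of $\alpha$; this gives the first inequality. The words left of $\alpha$ precede $\alpha$, which gives the second. Finally $\alpha$ precedes $\gamma$ unless $\alpha=\gamma$.

(B2) We show that $\alpha$ and all words preceding it, $r(\alpha)$ words in total, are left of $\beta$. Let $j$ be the first place where $\alpha$ and $\beta$ differ. An extension of $\alpha$ agrees with $\alpha$ up to place $j$, so it is left of $\beta$. If $\delta$ is left of $\alpha$, with first difference at place $i$, then $\delta$ and $\beta$ agree before place $\min(i,j)$, and at that place $\delta\le\alpha\le\beta$ with at least one strict inequality.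

(B3) If $\alpha,\beta\in O_k$ and $\alpha$ were left of $\beta$, then $k<r(\alpha)\le o(\beta)\le k$. So $O_k$ is a chain for the prefix order, and its elements have distinct lengths in $\{0,\dots,q-1\}$.
\end{proof}

\subsection*{The operator}
We work on the tree $\mathcal T_N$ with $N=|\mathfrak B|$, and write $\xi_\alpha=c_{r(\alpha)}$ for the sign that closes $\alpha$. Let
\[
I=\{(u,\alpha):\ \alpha\in\mathfrak B,\ u\in A^{o(\alpha)}\},
\]
a countable set, infinite when $L\ge2$, and let $(e_{(u,\alpha)})$ be the unit vector basis of $\ell_2(I)$. For $y\in c_0(I)$ define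
\[
g_y(s)=q^{-1/2}\sum_{\alpha\in\mathfrak B}\xi_\alpha(s)\,y\big(s|o(\alpha),\alpha\big)\qquad(s\in S).
\]
This is a sum of $N$ terms, so $g_y$ is bounded, and it is linear in $y$. Let $\tau=\tau_{q,L}:\ell_2(I)\to Q_N$ be the map $\tau y=\pi g_y$. For fixed $s$ the $N$ indices $(s|o(\alpha),\alpha)$ are distinct, so $y\mapsto g_y$ has norm $\sqrt{N/q}$ from $\ell_2(I)$ to $\ell_\infty(S)$. The quotient map removes this large factor.

\begin{lemma}\label{lem:norm}
For $y\in\ell_2(I)$ we have $\|\pi g_y\|\le\|y\|_2$, and for $y\in c_0(I)$ we have $\|\pi g_y\|\le\sqrt q\,\|y\|_\infty$. Consequently $\|\tau\|\le1$ and $\gamma(\tau)\le2\sqrt q$.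
\end{lemma}

\begin{proof}
Let $y\in c_0(I)$, $|t|=k<N$ and $\delta>0$. Only finitely many indices $(u,\alpha)$ have $|y(u,\alpha)|>\delta$, so there is $m$ such that $|y(u,\alpha)|\le\delta$ whenever $u\ge t^\frown(n,c)$ with $n>m$. Let $s\in V_{t,m}$ be a leaf; then $s\ge t^\frown(n,c)$ for some $n>m$. Split the sum defining $g_y(s)$ into three groups.
\begin{itemize}
\item \emph{Closed brackets}, $r(\alpha)\le k$. Both the sign and the coordinate are determined by $t$, so these terms are constant on the leaves above $t$.
\item \emph{Open brackets}, $\alpha\in O_k$. The coordinate is determined by $t$ and the sign is not. These terms contribute at most $a_t=q^{-1/2}\sum_{\alpha\in O_k}|y(t|o(\alpha),\alpha)|$ in absolute value.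
\item \emph{Unopened brackets}, $o(\alpha)>k$. Here $s|o(\alpha)\ge t^\frown(n,c)$, so these terms contribute at most $q^{-1/2}N\delta$.
\end{itemize}
Hence $\operatorname{osc}(g_y,t)\le2a_t+2q^{-1/2}N\delta$ for every $\delta$, and Lemma~\ref{lem:osc} gives $\|\pi g_y\|\le\sup_ta_t$. By (B3) the sum in $a_t$ has at most $q$ terms, with distinct indices. So $a_t\le\sqrt q\,\|y\|_\infty$, and $a_t\le\|y\|_2$ by the Cauchy--Schwarz inequality.

For the bound on $\gamma$, let $I$ be infinite and let $c(I)$ be the space of families on $I$ that converge at infinity, the $C$-space over the one-point compactification of $I$. Then $\tau$ is the composition of the inclusion $\ell_2(I)\to c(I)$, of norm $1$, the projection $x\mapsto x-\lim x$ of $c(I)$ onto $c_0(I)$, of norm at most $2$, and the map $y\mapsto\pi g_y$ on $c_0(I)$, of norm at most $\sqrt q$. If $I$ is finite, $c_0(I)$ is itself a $C$-space.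
\end{proof}

The upper bound shows that the depth $q$, and with it the height of the tree, has to tend to infinity. The rest of Theorem~\ref{thm:core} is the following estimate, proved in the next two sections.

\begin{proposition}\label{prop:lower}
If $L=4^q$ and $\tau_{q,L}=TJ$ with $J:\ell_2(I)\to C(M)$ and $T:C(M)\to Q_N$, then $\|T\|\,\|J\|\ge\sqrt q/4$.
\end{proposition}

\section{Riesz products along a chain of brackets}\label{sec:riesz}

In this section and the next, $L\ge1$ is arbitrary and $\tau=TJ$ is a normalized factorization through $C(M)$, so $\|J\|\le1$ and $\|T\|\le\lambda$.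

\subsection*{The pairing}
The vector of $\ell_2(I)$ that belongs to a bracket depends on the path through the tree, so we must test $T$ on functions $\Phi(s)\in C(M)$ that vary with $s$. Heuristically we want the average of $w(s)\,g_s(s)$, where $g_s$ represents $T\Phi(s)$. Now each $g_s$ is determined only up to a continuous function that may depend on $s$. The average is nevertheless meaningful if $\Phi$ is known at time $k$ and $w$ has mean zero in the signs that come later. For $0\le k<N$, $w\in\mathcal W_k$ and $\Phi:S\to C(M)$ known at time $k$, define
\[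
\Lambda_k(w,\Phi)=\mathbb E_\emptyset\big[s\mapsto\mathbb E_{s|k}[\,w\cdot T\Phi(s)\,]\big].
\]
The function in brackets is bounded by \eqref{eq:functional}. Write $\|\Phi\|=\sup_s\|\Phi(s)\|$. To each bracket $\alpha$ we attach the map
\[
B_\alpha:S\to C(M),\qquad B_\alpha(s)=Je_{(s|o(\alpha),\alpha)},
\]
which is known at time $o(\alpha)$. Products of such maps are taken pointwise in $s$, in the algebra $C(M)$.

\begin{lemma}\label{lem:pairing}
\begin{itemize}
\item[(P1)] $\Lambda_k$ is bilinear and $|\Lambda_k(w,\Phi)|\le\lambda\,\mathsf E|w|\;\|\Phi\|$.
\item[(P2)] If $k\le m<N$, $G\subset\{k+1,\dots,m\}$, $w\in\mathcal W_m$, and $\Phi$ is known at time $k$, then $\Lambda_k(c_Gw,\Phi)=\Lambda_m(w,c_G\Phi)$.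
\item[(P3)] If $\alpha\in O_k$, then $\Lambda_k(\xi_\alpha,B_\alpha)=q^{-1/2}$.
\item[(P4)] $\sum_{\alpha\in\mathfrak B}B_\alpha(s)(z)^2\le1$ for all $s\in S$ and $z\in M$. In particular $\|B_\alpha\|\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) follows from \eqref{eq:functional} and $|\mathbb E_\emptyset g|\le\|g\|$.

(P2) Both sides are defined: $c_Gw\in\mathcal W_k$, and $c_G\Phi$ is known at time $m$. Let $\psi(s)=\mathbb E_{s|m}[w\cdot T(c_G(s)\Phi(s))]$, so that $\Lambda_m(w,c_G\Phi)=\mathbb E_\emptyset\psi$. Fix $u\in A^k$, let $f_u$ be the value of $\Phi$ on the leaves above $u$, and let $g_u$ represent $Tf_u$. For $s\ge u$ we have $\psi(s)=c_G(s)\,\mathbb E_{s|m}[wg_u]$, so (E1) gives $\mathbb E_u[c_Gw\cdot Tf_u]=\mathbb E_u[c_Gwg_u]=\mathbb E_u\psi$. Therefore $\Lambda_k(c_Gw,\Phi)=\mathbb E_\emptyset[s\mapsto\mathbb E_{s|k}\psi]$, which is $\mathbb E_\emptyset\psi$ by (E1) with $\varphi=1$.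

(P3) Since $o(\alpha)\le k<r(\alpha)$, the map $B_\alpha$ is known at time $k$ and $\xi_\alpha\in\mathcal W_k$. Fix $t\in A^k$ and let $e=e_{(t|o(\alpha),\alpha)}$. Then $TJe=\pi g_e$, and on the leaves above $t$ only the term of $\alpha$ survives, so $g_e=q^{-1/2}\xi_\alpha$ there. Hence $\mathbb E_t[\xi_\alpha g_e]=q^{-1/2}\,\mathbb E_t1=q^{-1/2}$ for every $t$.

(P4) The functional $y\mapsto(Jy)(z)$ on $\ell_2(I)$ has norm at most $1$, so the sum of the squares of its values on distinct basis vectors is at most $1$.
\end{proof}

Property (P2) says that a sign can be moved from the test function to the $C(M)$-valued map, provided we wait until that sign is known and some unknown sign remains in $w$. Property (P4) is the only place where the Hilbert norm on the domain enters the lower bound.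

\subsection*{From sums to products}
Let $\alpha$ be a word of maximal length $q-1$ and $k=o(\alpha)$. By (B1) all $q$ prefixes of $\alpha$ are open at time $k$, and their closing times are distinct. Abbreviate $\xi_p=\xi_{\alpha|p}$ and $B_p=B_{\alpha|p}$ for $0\le p\le q-1$. The obvious test is to pair $\sum_p\varepsilon_p\xi_p$ with $\sum_p\varepsilon_pB_p$ and to average over $\varepsilon\in\{\pm1\}^q$. The mixed terms cancel and (P3) gives $q\cdot q^{-1/2}=\sqrt q$. But the available bounds are $\mathsf E|\sum_p\varepsilon_p\xi_p|\le\sqrt q$ and $\|\sum_p\varepsilon_pB_p\|\le\sqrt q$, and (P1) yields only $\sqrt q\le\lambda q$. No argument of this linear kind can succeed: (P1)--(P3) remain true if $C(M)$ is replaced by $\ell_2(I)$, with $J=\mathrm{id}$, $T=\tau$ and $\lambda=1$. The multiplication of $C(M)$ has to be used.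

We replace both sums by functions with the same linear part in $\varepsilon$ and with norms bounded independently of $q$. On the side of the signs, the Riesz product $\prod_p(1+\varepsilon_p\xi_p)$ is nonnegative with mean one; its constant term is not in $\mathcal W_k$ and is subtracted. On the side of $C(M)$ the same product would not do, since numbers $x_p=q^{-1/2}$ satisfy $\sum_p x_p^2=1$ while $\prod_p(1+x_p)=(1+q^{-1/2})^q$ is unbounded in $q$. The factors $1+\mathrm i\varepsilon_px_p$, however, have modulus $(1+x_p^2)^{1/2}$, which (P4) controls, and the imaginary part of their product is real with the right linear part. For $q=3$ it is $\varepsilon_0x_0+\varepsilon_1x_1+\varepsilon_2x_2-\varepsilon_0\varepsilon_1\varepsilon_2\,x_0x_1x_2$.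

For a word $a$ and a set $F\subset\{0,\dots,|a|\}$, where $|a|$ is the length of $a$, put
\[
\xi^a_F=\prod_{p\in F}\xi_{a|p},\qquad B^a_F=\prod_{p\in F}B_{a|p}.
\]
By (B1), $B^a_F$ is known at time $o(a)$, and $\xi^a_F\in\mathcal W_{o(a)}$ if $F\ne\emptyset$. For $|\alpha|=q-1$ and $\emptyset\ne F\subset\{0,\dots,q-1\}$ let
\[
Z_\alpha(F)=\Lambda_{o(\alpha)}\big(\xi^\alpha_F,B^\alpha_F\big).
\]

\begin{lemma}\label{lem:riesz}
For every word $\alpha$ of length $q-1$,
\begin{equation}\label{eq:riesz}
\Big|\sqrt q+\sum_{|F|\ge3\ \mathrm{odd}}(-1)^{(|F|-1)/2}Z_\alpha(F)\Big|\le2\sqrt e\,\lambda .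
\end{equation}
\end{lemma}

\begin{proof}
Let $k=o(\alpha)$, drop the superscript $\alpha$, and for $\varepsilon\in\{\pm1\}^q$ write $\varepsilon_F=\prod_{p\in F}\varepsilon_p$. Put
\[
w_\varepsilon=\prod_p(1+\varepsilon_p\xi_p)-1=\sum_{F\ne\emptyset}\varepsilon_F\xi_F,\qquad
h_\varepsilon=\sum_{|F|\ \mathrm{odd}}(-1)^{(|F|-1)/2}\varepsilon_FB_F .
\]
Then $w_\varepsilon\in\mathcal W_k$. The product $\prod_p(1+\varepsilon_p\xi_p)$ is nonnegative, and it has mean $1$ because $\mathsf E\xi_F=0$ for $F\ne\emptyset$; so $\mathsf E|w_\varepsilon|\le2$. The map $h_\varepsilon$ is known at time $k$. Fix $s\in S$, $z\in M$ and let $x_p=B_p(s)(z)$. Expanding $\prod_p(1+\mathrm i\varepsilon_px_p)=\sum_F\mathrm i^{|F|}\varepsilon_F\prod_{p\in F}x_p$ shows that $h_\varepsilon(s)(z)$ is the imaginary part of this product. By (P4),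
\[
|h_\varepsilon(s)(z)|\le\prod_p(1+x_p^2)^{1/2}\le\exp\Big(\tfrac12\sum_px_p^2\Big)\le\sqrt e .
\]
Now (P1) gives $|\Lambda_k(w_\varepsilon,h_\varepsilon)|\le2\sqrt e\,\lambda$ for every $\varepsilon$. The average of $\varepsilon_F\varepsilon_{F_1}$ over $\varepsilon$ is $1$ if $F=F_1$ and $0$ otherwise, so by bilinearity the average of $\Lambda_k(w_\varepsilon,h_\varepsilon)$ is $\sum_{|F|\text{ odd}}(-1)^{(|F|-1)/2}Z_\alpha(F)$. By (P3) the $q$ terms with $|F|=1$ add up to $\sqrt q$.
\end{proof}

The main term $\sqrt q$ is now compared with a constant multiple of $\lambda$, at the price of the terms of degree $3,5,\dots$. For a single chain these terms cannot be neglected.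

\begin{example}[One chain]\label{ex:chain}
Let $L=1$. Then $N=q$, every bracket opens at time $0$, the set $I$ has $q$ elements, and $g_y=q^{-1/2}\sum_p\xi_py_p$. The map $Jy=g_y$ into $\ell_\infty(S)=C(\beta S)$ has norm $\sqrt{N/q}=1$, and with $T=\pi$ we get $\gamma(\tau_{q,1})\le1$. For this factorization $B_p(s)=q^{-1/2}\xi_p$ for every $s$, so $Z_\alpha(F)=q^{-|F|/2}\,\mathbb E_\emptyset[\xi_F^2]=q^{-|F|/2}$, and the sum inside the absolute value in \eqref{eq:riesz} is
\[
\sum_{j\ \mathrm{odd}}(-1)^{(j-1)/2}\binom qj q^{-j/2}=\operatorname{Im}\big(1+\mathrm iq^{-1/2}\big)^q ,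
\]
which is at most $\sqrt e$ in absolute value. The higher terms cancel the main term $\sqrt q$ up to a bounded error.
\end{example}

\section{Cancellation among siblings}\label{sec:siblings}

In Example~\ref{ex:chain} each $|B_p(s)|$ is the constant $q^{-1/2}$, which uses up the whole budget allowed by (P4). With $L$ siblings the budget has to be shared among all $N$ brackets. We show that this makes the terms of degree at least two small on average, while the linear terms keep the value fixed by (P3). The mechanism is visible at depth two.

\begin{example}[Depth two]\label{ex:two}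
Let $q=2$. The brackets are $\ast$ and $1,\dots,L$; we have $N=L+1$, $o(l)=l-1$, $r(l)=l$, $o(\ast)=0$, $r(\ast)=L+1$, and
\[
g_y(s)=2^{-1/2}\Big(c_{L+1}(s)\,y(\emptyset,\ast)+\sum_{l=1}^Lc_l(s)\,y\big(s|(l-1),l\big)\Big).
\]
The only term of degree two on the chain $\ast,l$ is $Z_l=\Lambda_{l-1}(c_lc_{L+1},B_lB_\ast)$. Separately, (P1) gives only $|Z_l|\le\lambda$, and the numbers $Z_l$ cannot be added inside one pairing, since they involve different times and different test functions. But the outer bracket is still open at time $L$, when all inner ones have closed. By (P2) with $G=\{l\}$, $m=L$ and $w=c_{L+1}$,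
\[
Z_l=\Lambda_L\big(c_{L+1},\,c_lB_lB_\ast\big),
\]
and now time and test function are the same for all $l$. Choose signs $\theta_l$ with $\theta_lZ_l=|Z_l|$. By (P1), the Cauchy--Schwarz inequality and (P4),
\[
\sum_{l=1}^L|Z_l|=\Lambda_L\Big(c_{L+1},\,B_\ast\sum_l\theta_lc_lB_l\Big)\le\lambda\sup_{s,z}\sum_l|B_l(s)(z)|\le\lambda\sqrt L .
\]
So the average of $|Z_l|$ is at most $\lambda L^{-1/2}$. The same maneuver is not available for the linear terms $\Lambda_{l-1}(c_l,B_l)=2^{-1/2}$: moving $c_l$ would leave the test function $1\notin\mathcal W_L$. Nor does the conclusion hold for them, since their sum is $L/\sqrt2$, while the factorization in Lemma~\ref{lem:norm} has $\lambda\le2\sqrt2$ and $L/\sqrt2>2\sqrt2\sqrt L$ for $L>16$.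
\end{example}

In general the innermost bracket of $F$ plays the role of $l$, the remaining brackets of $F$ play the role of $\ast$, and the common time is the moment just before the parent of the innermost bracket closes.

\begin{lemma}\label{lem:siblings}
Let $F\subset\{0,\dots,q-1\}$ with $|F|\ge2$. Then
\[
L^{-(q-1)}\sum_{|\alpha|=q-1}|Z_\alpha(F)|\le\lambda L^{-1/2}.
\]
\end{lemma}

\begin{proof}
Let $p=\max F\ge1$ and $F'=F\setminus\{p\}\ne\emptyset$. Fix a word $\beta$ of length $p-1$, with children $\beta l$ for $1\le l\le L$, and put $m=r(\beta)-1<N$. By (B1), every prefix $\gamma$ of $\beta$ has $o(\gamma)\le m<r(\gamma)$, and every child has $o(\beta l)<r(\beta l)\le m$. Hence $\xi^\beta_{F'}\in\mathcal W_m$, which is where $|F|\ge2$ is used, and the map $\xi_{\beta l}B_{\beta l}B^\beta_{F'}$ is known at time $m$. So we may define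
\[
Y_{\beta l}=\Lambda_m\big(\xi^\beta_{F'},\ \xi_{\beta l}B_{\beta l}B^\beta_{F'}\big).
\]

Let $|\alpha|=q-1$ and $\alpha|p=\beta l$. Then $\xi^\alpha_F=\xi_{\beta l}\,\xi^\beta_{F'}$ and $B^\alpha_F=B_{\beta l}B^\beta_{F'}$, and (B1) gives $o(\alpha)<r(\alpha)\le r(\beta l)\le m$. Property (P2) with $k=o(\alpha)$, $G=\{r(\beta l)\}$ and $w=\xi^\beta_{F'}$ yields $Z_\alpha(F)=Y_{\beta l}$. In particular $Z_\alpha(F)$ depends on $\alpha$ only through $\alpha|p$.

Choose $\theta_l=\pm1$ with $\theta_lY_{\beta l}=|Y_{\beta l}|$. Since $\mathsf E|\xi^\beta_{F'}|=1$ and $\|B^\beta_{F'}\|\le1$, property (P1), the Cauchy--Schwarz inequality and (P4) give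
\[
\sum_{l=1}^L|Y_{\beta l}|=\Lambda_m\Big(\xi^\beta_{F'},\ B^\beta_{F'}\sum_l\theta_l\,\xi_{\beta l}B_{\beta l}\Big)\le\lambda\sup_{s,z}\sum_l|B_{\beta l}(s)(z)|\le\lambda\sqrt L .
\]
Each word $\beta l$ of length $p$ has $L^{q-1-p}$ extensions of length $q-1$, and there are $L^{p-1}$ words $\beta$. The left side of the lemma is therefore $L^{-p}\sum_\beta\sum_l|Y_{\beta l}|\le L^{-p}L^{p-1}\lambda\sqrt L$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Normalize the factorization, with $\lambda=\|T\|\|J\|$. By \eqref{eq:riesz}, $\sqrt q\le2\sqrt e\,\lambda+\sum_{|F|\ge3\text{ odd}}|Z_\alpha(F)|$ for every $\alpha$ of length $q-1$. Average over $\alpha$. There are at most $2^{q-1}$ sets $F$ of odd cardinality, so Lemma~\ref{lem:siblings} gives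
\[
\sqrt q\le\big(2\sqrt e+2^{q-1}L^{-1/2}\big)\lambda .
\]
For $L=4^q$ the bracket equals $2\sqrt e+\frac12$, which is less than $4$ because $e<49/16$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
Take $L=4^q$, $N=|\mathfrak B|$, $K_q=\mathcal T_N$ and $\tau_q=\tau_{q,4^q}$. The set $I$ is countably infinite, so $\ell_2(I)$ is isometric to $\ell_2$. Apply Lemma~\ref{lem:norm} and Proposition~\ref{prop:lower}.
\end{proof}

\section{Transfer to spaces of infinite height}\label{sec:transfer}

Infinite height is used in exactly one way: it provides room for all the trees.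

\begin{lemma}\label{lem:embed}
Let $K$ be compact metrizable, $x\in K^{(N)}$, and $W$ a neighborhood of $x$. Then $W$ contains a closed subset of $K$ homeomorphic to $\mathcal T_N$. In particular, if $K$ has infinite height, it contains closed copies of all $K_q$.
\end{lemma}

\begin{proof}
A continuous injection of a compact space into $K$ is a homeomorphism onto a closed set, so it suffices to construct a continuous injection $\mathcal T_N\to W$. We use induction on $N$; for $N=0$ send the root to $x$. Let $N\ge1$, let $d$ be a metric on $K$, and let $W$ contain the open ball of radius $\eta$ about $x$. Since $x$ is a non-isolated point of $K^{(N-1)}$, there are $x_j\in K^{(N-1)}$ such that $d_j=d(x_j,x)$ decreases strictly to $0$ and $2d_1<\eta$. Let $W_j$ be the open ball about $x_j$ whose radius $\eta_j$ is one third of the distance from $d_j$ to the nearest other $d_i$. The points of $W_j$ have distance from $x$ in $(d_j-\eta_j,d_j+\eta_j)$, and these intervals are pairwise disjoint and contained in $(0,2d_j)$. So the $W_j$ are pairwise disjoint subsets of $W\setminus\{x\}$.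

Enumerate $A=\{a_1,a_2,\dots\}$. Prefixing the letter $a_j$ maps $\mathcal T_{N-1}$ onto the clopen cone above the node $(a_j)$ and carries the basic neighborhoods $V_{t,m}$ to basic neighborhoods, so it is a homeomorphism. By induction, map this cone continuously and injectively into $W_j$, and send the root to $x$. The resulting map is injective and continuous off the root. Given $j_0$, the set $V_{\emptyset,m}$ avoids the cones above $(a_1),\dots,(a_{j_0})$ for large $m$, so it is mapped within distance $2d_{j_0}$ of $x$. This is continuity at the root.
\end{proof}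

If $K_q\subset K$, then $C(K_q)$ is complemented in $C(K)$ by (F3). One would like to deduce that $\ell_\infty(S)/C(K_q)$ is complemented in the quotient by $C(K)$. The natural maps compose to the identity only up to an error, but the error factors through $\ell_\infty(S)$, a $C$-space, and so has bounded $\gamma$.

\begin{proposition}\label{prop:transfer}
Let $K$ be compact metrizable of infinite height, $E$ universally separably injective, $j:C(K)\to E$ an isomorphic embedding, and $Q=E/j(C(K))$. Then there are operators $\sigma_q:\ell_2\to Q$, $q\ge2$, with $\sup_q\|\sigma_q\|<\infty$ and $\gamma(\sigma_q)\to\infty$.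
\end{proposition}

\begin{proof}
Fix $q$ and regard $K_q=\mathcal T_N$ as a closed subset of $K$. Let $P:C(K)\to C(K_q)$ be the restriction and $i:C(K_q)\to C(K)$ the extension operator of (F3), so $Pi=\mathrm{id}$. Let $j_q:C(K_q)\to\ell_\infty(S)$ be the isometric embedding by restriction, and let $\pi:\ell_\infty(S)\to Q_N$ and $\pi_E:E\to Q$ be the quotient maps.

The subspace $j_qC(K_q)$ of $\ell_\infty(S)$ is separable, so there is $U:\ell_\infty(S)\to E$ with $Uj_q=ji$ and $\|U\|\le\lambda_E\|j\|$. Here the ambient space $\ell_\infty(S)$ is not separable, which is why the universal form of separable injectivity is assumed. By (F1) there is $V:E\to\ell_\infty(S)$ with $Vj=j_qP$ and $\|V\|\le\|j^{-1}\|$, where $j^{-1}$ is defined on the range of $j$. These operators induce $\bar U:Q_N\to Q$ and $\bar V:Q\to Q_N$ with $\bar U\pi=\pi_EU$ and $\bar V\pi_E=\pi V$. Since $VUj_q=Vji=j_qPi=j_q$, the operator $\mathrm{id}-VU$ vanishes on $j_qC(K_q)$. So $\mathrm{id}-VU=R\pi$ for an operator $R:Q_N\to\ell_\infty(S)$ with $\|R\|\le\kappa:=1+\lambda_E\|j\|\|j^{-1}\|$. Then $\pi-\bar V\bar U\pi=\pi-\pi VU=\pi R\pi$, and since $\pi$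 is onto,
\[
\mathrm{id}_{Q_N}=\bar V\bar U+\pi R .
\]

Put $\sigma_q=\bar U\tau_q$, so that $\|\sigma_q\|\le\lambda_E\|j\|$ and $\tau_q=\bar V\sigma_q+\pi R\tau_q$. The second summand factors through the $C$-space $\ell_\infty(S)$, with $\gamma(\pi R\tau_q)\le\|\pi\|\|R\tau_q\|\le\kappa$. If $\gamma(\sigma_q)<\infty$, Theorem~\ref{thm:core} and Lemma~\ref{lem:gamma}(i),(ii) give
\[
\tfrac14\sqrt q\le\gamma(\tau_q)\le\|j^{-1}\|\,\gamma(\sigma_q)+\kappa .
\]
As $\kappa$ and $\|j^{-1}\|$ do not depend on $q$, we get $\gamma(\sigma_q)\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]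
If $Q=E/j(C(K))$ were isomorphic to a complemented subspace of a $C$-space, Lemma~\ref{lem:gamma}(iii) would bound $\gamma(\sigma_q)$ by a constant multiple of $\|\sigma_q\|$, contrary to Proposition~\ref{prop:transfer}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The interval $[0,1]$ has no isolated points, so $[0,1]^{(n)}=[0,1]$ for all $n$ and the height is infinite. Apply Theorem~\ref{thm:strong}(2) with $E=\ell_\infty$, which is allowed by (F1). The second assertion follows because a $C$-space is complemented in itself.
\end{proof}

\section{The Hilbertian subspace and the classification}\label{sec:class}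

The operators $\sigma_q$ can be glued into one operator that does not factor at all.

\begin{lemma}\label{lem:glue}
If $K$ is compact metrizable of infinite height, there is an operator $\sigma:\ell_2\to\ell_\infty/C(K)$ that does not factor through a $C$-space.
\end{lemma}

\begin{proof}
Take $\sigma_q$ from Proposition~\ref{prop:transfer} with $E=\ell_\infty$, let $C=\sup_q\|\sigma_q\|$, and choose $q_i$ with $\gamma(\sigma_{q_i})\ge4^i$ for $i\ge1$. On $(\bigoplus_i\ell_2)_2$, which is isometric to $\ell_2$, define $\sigma((y_i))=\sum_i2^{-i}\sigma_{q_i}y_i$; then $\|\sigma\|\le C\sum_i2^{-i}=C$. The restriction of $\sigma$ to the $i$-th summand is $2^{-i}\sigma_{q_i}$. If $\gamma(\sigma)$ were finite, Lemma~\ref{lem:gamma}(i) would give $\gamma(\sigma)\ge2^{-i}\gamma(\sigma_{q_i})\ge2^i$ for all $i$, which is absurd.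
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
The operator $\sigma$ of Lemma~\ref{lem:glue} need not be an embedding; we make it one by adding a coordinate, for which we need room in $Q$. Let $j:C(K)\to\ell_\infty$ be the given embedding. The space $\ell_\infty\oplus_\infty\ell_\infty$ is isometric to $\ell_\infty$, and its quotient by the range of $f\mapsto(jf,0)$ is $Q\oplus_\infty\ell_\infty$. By (F2) there is an isomorphism $\Theta:Q\oplus_\infty\ell_\infty\to Q$.

Let $\nu:\ell_2\to\ell_\infty$ be the isometric embedding $\nu y=(\langle y,v_n\rangle)_n$, where $(v_n)$ is dense in the unit sphere of $\ell_2$, and put $\chi y=\Theta(\sigma y,\nu y)$. Since $\|(\sigma y,\nu y)\|\ge\|y\|$, the operator $\chi$ is an isomorphic embedding; let $H$ be its range. It does not factor through a $C$-space, because $\sigma$ is $\chi$ followed by $\Theta^{-1}$ and the projection onto $Q$. Suppose that $H\subset G\subset Q$ and that $\iota:G\to C(M)$, $\varrho:C(M)\to G$ satisfy $\varrho\iota=\mathrm{id}_G$. Then $\chi=\varrho(\iota\chi)$, with $\varrho$ regarded as an operator into $Q$, is a factorization through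 $C(M)$, a contradiction.
\end{proof}

For the positive half of Theorem~\ref{thm:class} we need the structure of $C(K)$ in finite height. The next lemma is a case of the theorems of Mazurkiewicz--Sierpi\'nski and Bessaga--Pe{\l}czy\'nski; we include a direct argument.

\begin{lemma}\label{lem:finiteheight}
If $K$ is an infinite compact metrizable space of finite height, then $C(K)\simeq c_0$.
\end{lemma}

\begin{proof}
We use induction on the least $n$ with $K^{(n)}=\emptyset$. A compact space without non-isolated points is finite, so $K'\ne\emptyset$. The set $D=K\setminus K'$ of isolated points is countable, since $K$ is separable. It is infinite: otherwise $K'$ would be open, an isolated point of $K'$ would be isolated in $K$, and so $K''=K'\ne\emptyset$, which contradicts finite height. A function $f\in C(K)$ that vanishes on $K'$ has $\{|f|\ge\eta\}$ compact and contained in $D$, hence finite, for each $\eta>0$. Conversely an element of $c_0(D)$, extended by zero, is a uniform limit of finitely supported functions on $D$, which are continuous. So the kernel of the restriction $P:C(K)\to C(K')$ is isometric to $c_0$.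 With the extension operator $i$ of (F3), the map $f\mapsto(f-iPf,Pf)$ is an isomorphism of $C(K)$ onto $c_0\oplus C(K')$. Now $C(K')$ is finite-dimensional or, by induction, isomorphic to $c_0$, and in both cases $c_0\oplus C(K')\simeq c_0$.
\end{proof}

\begin{lemma}\label{lem:sepinj}
$\ell_\infty/c_0$ is separably injective.
\end{lemma}

\begin{proof}
Let $\pi_0:\ell_\infty\to\ell_\infty/c_0$ be the quotient map, let $Y$ be a subspace of a separable space $X$, and let $t:Y\to\ell_\infty/c_0$ be an operator. Let $Z$ be the closure of $t(Y)$ and $F=\pi_0^{-1}(Z)$. Then $F$ contains $c_0$, and $F$ is separable because $c_0$ and $F/c_0=Z$ are. By (F4) there is a projection $p$ of $F$ onto $c_0$. The operator $\mathrm{id}_F-p$ vanishes on $c_0$, so it induces $\phi:Z\to F$ with $\phi\pi_0x=x-px$, and $\pi_0\phi=\mathrm{id}_Z$. By (F1) the operator $\phi t:Y\to\ell_\infty$ extends to $X$, and the composition of the extension with $\pi_0$ extends $\pi_0\phi t=t$.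
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Write $Q=\ell_\infty/C(K)$, and let (a) mean finite height. Properties (b)--(e) depend only on the isomorphism class of $Q$.

\emph{(a) implies (b) and (e).} If $K$ has $n<\infty$ points, (F2) lets us replace $C(K)$ by the span of the first $n$ unit vectors, so $Q\simeq\ell_\infty$, which is a $C$-space and separably injective by (F1). If $K$ is infinite, Lemma~\ref{lem:finiteheight} and (F2) give $Q\simeq\ell_\infty/c_0=C(\beta\mathbb N\setminus\mathbb N)$, which is separably injective by Lemma~\ref{lem:sepinj}.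

\emph{(b) implies (c)} because a $C$-space is complemented in itself, and \emph{(c) implies (d)} by Lemma~\ref{lem:gamma}(iii).

\emph{(e) implies (d).} The unit ball $B$ of $\ell_2$ is compact and metrizable in the weak topology, so $C(B)$ is a separable $C$-space, and $J:\ell_2\to C(B)$, $(Jy)(v)=\langle y,v\rangle$, is an isometric embedding. Given $\sigma:\ell_2\to Q$, the operator $\sigma J^{-1}$ on the range of $J$ extends to $T:C(B)\to Q$, and $\sigma=TJ$.

\emph{(d) implies (a)} is Lemma~\ref{lem:glue}.

It remains to prove the equivalence in parentheses in (a). If $K$ has finite height, then $K$ is finite or $C(K)\simeq c_0$ by Lemma~\ref{lem:finiteheight}. Conversely, if $C(K)$ is finite-dimensional, then $K$ is finite, since any $n$ distinct points give $n$ linearly independent functions by Urysohn's lemma. If $C(K)\simeq c_0$, then $Q\simeq\ell_\infty/c_0$ by (F2), so (b) holds, and (b) implies finite height by what has been proved.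
\end{proof}

\begin{thebibliography}{1}

\bibitem{SIBS}
\emph{Separably Injective Banach Spaces},
doi:10.1007/978-3-319-14741-3,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-319-14741-3.pdf}.

\end{thebibliography}
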